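\title{Counting the components of the pseudospectrum of a rectangular pencil}

\begin{abstract}
Let $P,Q$ be complex $m\times n$ matrices with $m\le n$, let $\epsilon>0$, and let $c$ be the number of connected components of the set of $z\in\mathbb{C}$ at which the smallest singular value of $P+zQ$ is at most $\epsilon$. It was conjectured that $c\le m$. We give a $3\times4$ pencil with integer entries for which $c=5$, and we show that $c\le m$ holds for all data of size $m\times n$ exactly when $m\le2$ or $m=n$. In general $c\le(m-1)^2+1$, by Harnack's bound for a real curve on $\mathbb{P}^1\times\mathbb{P}^1$; equality occurs for $m\le2$, and for $m\in\{3,4\}$ when $n>m$. For $n\ge2m$ there are pencils with at least $\lceil m^2/2\rceil$ components.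
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $m\le n$ be positive integers. For a complex $m\times n$ matrix $M$, let $\sigma_{\min}(M)$ be its $m$-th singular value, so that $\sigma_{\min}(M)^2=\lambda_{\min}(MM^*)$. This number is the distance, in the spectral norm, from $M$ to the matrices of rank less than $m$. For complex $m\times n$ matrices $P,Q$ and $\epsilon>0$ put
\[
S_\epsilon(P,Q)=\{z\in\mathbb{C}:\sigma_{\min}(P+zQ)\le\epsilon\},
\]
and let $c$ be the number of connected components of this set. A point $z$ lies in $S_\epsilon(P,Q)$ exactly when $P+E+zQ$ has rank less than $m$ for some $E$ with $\|E\|\le\epsilon$. For $m=n$ and $Q=-I$ this is the set of all eigenvalues of all such $P+E$, the $\epsilon$-pseudospectrum of $P$, and we use the same word for a general pencil.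

The problem of bounding $c$ is posed in \cite{slides}. Burke, Lewis and Overton \cite{BLO} proved that $c\le2m^2-m+1$, and $c\le m$ is known to hold when $m=1$ or $m=n$. The conjecture in \cite{slides} is that
\[
c\le m\qquad\text{for all }m\le n,\text{ all }P,Q\text{ and all }\epsilon>0 .
\]
The guess is natural. For $m=1$ the set is a disc, a point, the plane or empty. For $m=n$ the maximum principle places a root of $\det(P+zQ)$ in each bounded component, and there are at most $m$ roots. Appending columns to $M$ can only increase $MM^*$, so the pseudospectrum of a rectangular pencil lies inside that of each of its $m\times m$ subpencils, and one may expect that shrinking the set in this way does not break it into more pieces. It does.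

\begin{theorem}\label{thm:example}
Let
\[
P+zQ=M(z)=\begin{pmatrix}3z&-3&-3z&0\\-1&z&-5&0\\0&0&4z&5\end{pmatrix}.
\]
Then $S_3(P,Q)=\{0,\pm\sqrt5,\pm i\sqrt3\}$, which has $5>3$ components. For all sufficiently small $\delta>0$ the set $S_{3+\delta}(P,Q)$ also has exactly $5$ components.
\end{theorem}

\begin{theorem}\label{thm:class}
The bound $c\le m$ holds for all $m\times n$ matrices $P,Q$ and all $\epsilon>0$ if and only if $m\le2$ or $n=m$. If $m\ge3$ and $n\ge m+1$, then $c=m+2$ occurs.
\end{theorem}

\begin{theorem}\label{thm:upper}
For all $m\le n$, all $P,Q$ and all $\epsilon>0$ we have $c\le(m-1)^2+1$.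
\end{theorem}

Let $\kappa(m,n)$ be the maximum of $c$ over all $m\times n$ matrices $P,Q$ and all $\epsilon>0$. Appending zero columns to $P$ and $Q$ does not change $(P+zQ)(P+zQ)^*$, so $\kappa(m,n)$ is nondecreasing in $n$.

\begin{theorem}\label{thm:sharp}
We have $\kappa(m,n)=(m-1)^2+1$ for $m\in\{1,2\}$, $n\ge m$, and for $m\in\{3,4\}$, $n\ge m+1$. Moreover $\kappa(m,n)\ge3m-2$ for $m\ge4$, $n\ge m+1$.
\end{theorem}

\begin{theorem}\label{thm:quadratic}
We have $\kappa(m,n)\ge\lceil m^2/2\rceil$ for all $m$ and all $n\ge2m$. Hence, for every $m$,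
\[
\lceil m^2/2\rceil\le\max_n\kappa(m,n)\le m^2-2m+2 .
\]
\end{theorem}

The upper and the lower bounds rest on one observation: $(P+zQ)(P+zQ)^*-\epsilon^2I$ is a polynomial of degree at most one in $z$ and at most one in $\bar z$. Its determinant therefore defines a curve of bidegree $(m,m)$, whose genus limits the number of components (Section~\ref{sec:upper}). Conversely, this matrix can be made equal to $LL^*$ for a square matrix $L$ that depends on both $z$ and $\bar z$; the pseudospectrum is then the zero set of $\det L$, and a polynomial in $z$ and $\bar z$ may have many more isolated zeros than its degree (Sections~\ref{sec:example}, \ref{sec:realize} and~\ref{sec:count}).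

\section{Hermitian families and the two known cases}\label{sec:prelim}

We write $X\succ0$ if $X$ is Hermitian positive definite and $X\succeq0$ if it is positive semidefinite. We consider $m\times m$ matrix functions of the form
\begin{equation}\label{eq:family}
N(z)=A+zB+\bar zB^*+|z|^2C,\qquad A=A^*,\quad C\succeq0,
\end{equation}
and put $\Sigma(N)=\{z\in\mathbb{C}:N(z)\not\succ0\}$. The function $N(z)=(P+zQ)(P+zQ)^*-\epsilon^2I$ has this form, with $A=PP^*-\epsilon^2I$, $B=QP^*$, $C=QQ^*$, and
\begin{equation}\label{eq:translate}
S_\epsilon(P,Q)=\Sigma(N),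
\end{equation}
because $\sigma_{\min}(P+zQ)>\epsilon$ means that the least eigenvalue of $N(z)$ is positive.

The set $\Sigma(N)$ is closed, since $\lambda_{\min}(N(z))$ is continuous. It is also semialgebraic, that is, a finite Boolean combination of sets given by polynomial inequalities in $x=\operatorname{Re}z$ and $y=\operatorname{Im}z$: its complement is the set where all leading principal minors of $N(z)$ are positive. A semialgebraic set has finitely many connected components \cite{BCR}, and the components of a closed set are closed. Thus $\Sigma(N)$ is a finite disjoint union of closed connected sets, and every point of one component has a neighborhood that misses all the others.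

We include proofs of the two known cases, to show what the conjecture extrapolates.

\begin{proposition}\label{prop:known}
If $m=1$ or $m=n$, then $c\le m$.
\end{proposition}

\begin{proof}
Let $m=1$, so that $A,B,C$ are scalars. If $Q=0$, then $N$ is constant and $S_\epsilon(P,Q)$ is $\mathbb{C}$ or empty. Otherwise $C>0$ and $N(z)=C\,|z+\bar B/C|^2-(|B|^2/C-A)$, so the set $\{N\le0\}$ is a closed disc, a point or empty.

Let $m=n$ and $S=S_\epsilon(P,Q)$. If $\det(P+zQ)$ vanishes identically, then $S=\mathbb{C}$. Otherwise let $E$ be its set of roots. Then $\#E\le m$, and $\#E\le m-1$ if $Q$ is singular, since the coefficient of $z^m$ is $\det Q$. On $\mathbb{C}\setminus E$ let $R(z)=(P+zQ)^{-1}$ and $\varphi(z)=\|R(z)\|=1/\sigma_{\min}(P+zQ)$, so that $S=E\cup\{\varphi\ge1/\epsilon\}$. At most $\#E$ components meet $E$. Let $S'$ be a component that misses $E$, and let $s=\sup_{S'}\varphi$.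

Suppose that $s=\varphi(z_0)$ with $z_0\in S'$. A small disc around $z_0$ misses $E$ and the other components, so each of its points lies in $S'$, where $\varphi\le s$, or outside $S$, where $\varphi<1/\epsilon\le s$. Choose unit vectors $u,v$ with $|u^*R(z_0)v|=\varphi(z_0)$. The holomorphic function $u^*R(z)v$ has modulus at most $\varphi(z)\le s$ on the disc, with equality at $z_0$, so it is constant on the connected set $\mathbb{C}\setminus E$. Then $\varphi\ge s\ge1/\epsilon$ on $\mathbb{C}\setminus E$, hence $S=\mathbb{C}$ and $c=1$.

Suppose that $s$ is not attained. Then $s>1/\epsilon$, and a sequence in the closed set $S'$ along which $\varphi\to s$ must tend to $\infty$. The entries of $R$ are rational functions, so $\varphi$ has a limit in $[0,\infty]$ at $\infty$, and this limit is $s$. Hence $S$ contains the exterior of a disc and $S'$ is the only unbounded component. Also $Q$ is singular, for otherwise $R(z)=z^{-1}(Q+P/z)^{-1}\to0$. So if the first case does not occur, either every component meets $E$ and $c\le m$, or exactly one does not and $c\le(m-1)+1$.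
\end{proof}

For $n>m$ there is no determinant and no holomorphic inverse, and a component need not contain a point where $P+zQ$ loses rank. In the example of Theorem~\ref{thm:example} the pencil has full rank everywhere.

\section{A $3\times4$ pencil with five components}\label{sec:example}

To produce many components we look for pencils with $\sigma_{\min}\ge\epsilon$ everywhere and equality at finitely many points. In terms of \eqref{eq:translate}, we want $N(z)\succeq0$ for all $z$, and the simplest way to ensure this is $N=LL^*$ with $L$ square. If $L$ is itself a pencil in $z$, then $\det L$ is a polynomial of degree at most $m$ and nothing is gained. But the form \eqref{eq:family} is symmetric in $z$ and $\bar z$, so some columns of $L$ may depend on $\bar z$ instead.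

\begin{lemma}\label{lem:mixed}
Let $L(z)$ be an $m\times m$ matrix whose $j$-th column is either $c_j+zd_j$ or $c_j+\bar zd_j$, with constant vectors $c_j,d_j$. Then $N=LL^*$ has the form \eqref{eq:family} with $C=\sum_jd_jd_j^*$, and $\Sigma(N)=\{z:\det L(z)=0\}$.
\end{lemma}

\begin{proof}
The matrix $LL^*$ is the sum over the columns of terms
\begin{align*}
(c+zd)(c+zd)^*&=cc^*+z\,dc^*+\bar z\,cd^*+|z|^2dd^*,\\
(c+\bar zd)(c+\bar zd)^*&=cc^*+z\,cd^*+\bar z\,dc^*+|z|^2dd^*,
\end{align*}
each of the form \eqref{eq:family}. Since $LL^*\succeq0$, it fails to be positive definite exactly when $L$ is singular.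
\end{proof}

By Theorem~\ref{thm:upper} nothing is gained for $m=2$, so $m=3$ is the first case in which the idea can be seen. We verify the example here; Example~\ref{ex:origin} shows how $M(z)$ is computed from $L(z)$.

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Let $W=\operatorname{diag}(3,1,4)$ and
\[
L(z)=\begin{pmatrix}\bar z&0&-z\\-1&\bar z&-4\\0&-1&z\end{pmatrix}.
\]
Taking inner products of rows gives
\begin{equation}\label{eq:LL}
LL^*=\begin{pmatrix}2|z|^2&4z-\bar z&-|z|^2\\4\bar z-z&17+|z|^2&-5\bar z\\-|z|^2&-5z&1+|z|^2\end{pmatrix},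
\end{equation}
\[
MM^*-9I=\begin{pmatrix}18|z|^2&12z-3\bar z&-12|z|^2\\12\bar z-3z&17+|z|^2&-20\bar z\\-12|z|^2&-20z&16+16|z|^2\end{pmatrix}.
\]
Multiplying the $(i,j)$ entry of \eqref{eq:LL} by $W_{ii}W_{jj}$ gives the second matrix, so $MM^*-9I=(WL)(WL)^*$. Hence $\sigma_{\min}(M(z))\ge3$ for all $z$, with equality if and only if $\det L(z)=0$. Expanding along the first row, with $z=x+iy$,
\[
\det L=\bar z(|z|^2-4)-z=x(|z|^2-5)-iy(|z|^2-3).
\]
This vanishes if and only if $x(|z|^2-5)=0$ and $y(|z|^2-3)=0$. If $x\ne0$ and $y\ne0$, then $|z|^2$ would equal both $5$ and $3$. The remaining cases give $z=0$, or $x=0$ and $y^2=3$, or $y=0$ and $x^2=5$. These are the five points of the theorem.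

For the second statement, note that $Q$ has rank $3$, so $\sigma_{\min}(M(z))\ge|z|\,\sigma_{\min}(Q)-\|P\|\to\infty$ as $|z|\to\infty$. Take five disjoint open discs centered at the five points. On the complement of their union, $\sigma_{\min}(M(z))$ attains its minimum, which equals $3+\delta_0$ for some $\delta_0>0$. For $0<\delta<\delta_0$ the set $S_{3+\delta}(P,Q)$ lies in the union of the discs and contains their centers, so it has at least five components. It has at most $(3-1)^2+1=5$ by Theorem~\ref{thm:upper}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]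
For $m=1$ and $m=n$ the bound is Proposition~\ref{prop:known}, and for $m=2$ it is Theorem~\ref{thm:upper}, since $(2-1)^2+1=2$. Let $m\ge3$ and $n\ge m+1$. Take the block diagonal $m\times(m+1)$ pencil
\[
M(z)\oplus(z-100)\oplus(z-200)\oplus\dots\oplus\bigl(z-100(m-3)\bigr),
\]
append $n-m-1$ zero columns, and let $\epsilon=3$. Then $(P+zQ)(P+zQ)^*$ is block diagonal, so the pseudospectrum is the union of those of the blocks: the five points of Theorem~\ref{thm:example} and the $m-3$ closed discs of radius $3$ about $100,200,\dots,100(m-3)$. These sets are pairwise disjoint, so $c=5+(m-3)=m+2>m$.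
\end{proof}

\section{The upper bound}\label{sec:upper}

By \eqref{eq:translate}, Theorem~\ref{thm:upper} is a special case of the following statement. The wider class is needed in the proof, whose first step perturbs $N$ within the form \eqref{eq:family}.

\begin{proposition}\label{prop:upper}
If $N$ is $m\times m$ of the form \eqref{eq:family}, then $\Sigma(N)$ has at most $(m-1)^2+1$ components.
\end{proposition}

The boundary of $\Sigma(N)$ lies on the real curve $\det N(z)=0$. One expects each component of $\Sigma(N)$ to contain a component of this curve, and Harnack's bound says that a nonsingular real curve of genus $g$ has at most $g+1$ components. Three points need care. First, several components of $\Sigma(N)$ may be unbounded and join at infinity. Second, the curve may be singular: in Theorem~\ref{thm:example} the determinant is $144\,|\det L|^2\ge0$, and its real zeros are five isolated points. Third, the ambient surface matters. As a polynomial in $x,y$ the determinant has degree up to $2m$, and a nonsingular plane curve of that degree has genus $(2m-1)(m-1)$; for $m=2$ this would allow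 four components. Treating $z$ and $w=\bar z$ as independent variables uses that the degree is at most $m$ in each, and lowers the genus to $(m-1)^2$.

\subsection{Real curves on $\mathbb{P}^1\times\mathbb{P}^1$}

\begin{lemma}[Harnack's bound]\label{lem:harnack}
Let $X$ be a compact connected Riemann surface of genus $g$ and $\tau$ an antiholomorphic involution of $X$. Then the fixed set $X^\tau$ has at most $g+1$ components.
\end{lemma}

\begin{proof}
Near a fixed point $p$ the map $\tau$ is a reflection. Indeed, let $s$ be a local coordinate with $s(p)=0$. Then $s'=\overline{s\circ\tau}$ is holomorphic, and for $\alpha\in\mathbb{C}$ the function $t=\alpha s+\bar\alpha s'$ satisfies $t\circ\tau=\bar t$. If $\beta=ds'/ds$ at $p$, then $dt/ds$ at $p$ is $1+\beta$ for $\alpha=1$ and $i(1-\beta)$ for $\alpha=i$; one of these is nonzero, so $t$ is a local coordinate for one of the two choices. Hence $X^\tau$ is a compact one-dimensional submanifold, a disjoint union of $k$ circles, and $X/\tau$ is a compact connected surface whose boundary consists of these $k$ circles. Triangulate $X/\tau$ and lift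 the triangulation to $X$: a simplex in the boundary has one lift and any other simplex has two. Therefore $2-2g=\chi(X)=2\chi(X/\tau)-\chi(X^\tau)=2\chi(X/\tau)$, that is, $\chi(X/\tau)=1-g$. Gluing a disc to each boundary circle gives a closed connected surface of Euler characteristic $1-g+k$, and this is at most $2$.
\end{proof}

We recall the facts about curves on $\mathbb{P}^1\times\mathbb{P}^1$ that we use. A polynomial $F(z,w)=\sum_{i\le a,\,j\le b}f_{ij}z^iw^j\ne0$ is homogenized to $\sum f_{ij}z_1^iz_0^{a-i}w_1^jw_0^{b-j}$, a section of $\mathcal{O}(a,b)$, and its zero set is a curve of \emph{bidegree} $(a,b)$; every curve arises in this way. Curves of bidegrees $(a,b)$ and $(a',b')$ have intersection number $ab'+a'b$; if they have no common component, this is the number of their common points counted with positive multiplicities. The canonical class $\mathcal{K}$ has bidegree $(-2,-2)$, and a nonsingular connected curve $X$ has genus given by the adjunction formula $2g-2=X\cdot(X+\mathcal{K})$. Finally, the sections of $\mathcal{O}(m,m)$ have no common zero, so Bertini's theorem applies: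 the zero set of $F$ is nonsingular for all $F$ outside a proper Zariski-closed subset of the space $V$ of these sections.

Let $H$ be the real vector space of functions $f(z)=\sum_{i,j\le m}f_{ij}z^i\bar z^j$ with $f_{ji}=\overline{f_{ij}}$; these are the real-valued polynomials of degree at most $m$ in each of $z,\bar z$. For $f\in H$ let $Z(f)\subset\widehat{\mathbb{C}}=\mathbb{C}\cup\{\infty\}$ consist of the zeros of $f$ in $\mathbb{C}$, together with $\infty$ if $f_{mm}=0$.

\begin{lemma}\label{lem:ovals}
Every nonempty open subset of $H$ contains an $f$ for which $Z(f)$ has at most $(m-1)^2+1$ components.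
\end{lemma}

\begin{proof}
Identify $f\in H$ with $F(z,w)=\sum f_{ij}z^iw^j\in V$. Every square array of coefficients is uniquely a Hermitian array plus $i$ times a Hermitian array, so $V=H\oplus iH$, and a real basis of $H$ is a complex basis of $V$. A nonzero complex polynomial in $r$ variables does not vanish on a nonempty open subset of $\mathbb{R}^r$. Hence the exceptional set in Bertini's theorem contains no nonempty open subset of $H$, and the given open set contains an $f$ for which $X=\{F=0\}$ is a nonsingular curve of bidegree $(m,m)$.

The curve $X$ is connected. Otherwise it is a disjoint union of two nonempty curves, of bidegrees $(a,b)$ and $(m-a,m-b)$, and $a(m-b)+b(m-a)=0$ with both terms nonnegative. If $a=0$, then $bm=0$ and the first curve is empty. If $a>0$, then $b=m$, hence $a=m$, and the second curve is empty. By adjunction $2g-2=2m(m-2)$, so $g=(m-1)^2$.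

The map $\tau(z,w)=(\bar w,\bar z)$ is an antiholomorphic involution of $\mathbb{P}^1\times\mathbb{P}^1$. The symmetry of the coefficients gives
\[
F(\bar w,\bar z)=\sum f_{ij}\bar w^i\bar z^j=\overline{\sum f_{ji}z^jw^i}=\overline{F(z,w)},
\]
and the same holds for the homogenized $F$, so $\tau$ preserves $X$. The fixed set of $\tau$ is the sphere $\{(z,\bar z):z\in\widehat{\mathbb{C}}\}$. A point $(z,\bar z)$ with $z\in\mathbb{C}$ lies on $X$ if and only if $f(z)=0$, and $(\infty,\infty)$ lies on $X$ if and only if $f_{mm}=0$. Thus $X^\tau$ is homeomorphic to $Z(f)$, and Lemma~\ref{lem:harnack} applies.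
\end{proof}

\subsection{Proof of Proposition~\ref{prop:upper}}

Let $S_1,\dots,S_c$ be the components of $\Sigma(N)$. We may assume $c\ge2$.

\medskip\noindent\emph{Step 1: reduction to compact $\Sigma(N)$.}
We perturb $N$ upward far from the origin, which cuts off the unbounded parts, and downward near the origin, so that no component disappears. Choose $z_i\in S_i$ and $r>\max_i|z_i|$, and for $\eta>0$ put
\[
N_\eta(z)=N(z)+\eta(|z|^2-r^2)I .
\]
To see that components do not merge, let $U_i$ be the set of $z$ with $\operatorname{dist}(z,S_i)<\operatorname{dist}(z,S_j)$ for all $j\ne i$. The sets $U_i$ are open and pairwise disjoint, and $S_i\subset U_i$ because each $S_j$ is closed. Let $U=\bigcup_iU_i$. If $|z|\ge r$ and $z\notin U$, then $N_\eta(z)\succeq N(z)\succ0$. On the compact set $\{|z|\le r\}\setminus U$ the function $\lambda_{\min}(N)$ has a positive lower bound $\mu$, so $N_\eta\succ0$ there if $\eta r^2<\mu$. For such $\eta$ we have $\Sigma(N_\eta)\subset U$. Moreover $\lambda_{\min}(N_\eta(z_i))=\lambda_{\min}(N(z_i))+\eta(|z_i|^2-r^2)<0$, so $z_i\in\Sigma(N_\eta)\cap U_i$. A connected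 subset of $U$ lies in a single $U_i$, so $\Sigma(N_\eta)$ has at least $c$ components. The coefficient of $|z|^2$ in $N_\eta$ is $C+\eta I\succ0$, hence $N_\eta(z)\succ0$ for large $|z|$ and $\Sigma(N_\eta)$ is compact. This is the only place where $C\succeq0$ is used. Replacing $N$ by $N_\eta$ and renaming, we may assume that $S_1,\dots,S_c$ are compact.

\medskip\noindent\emph{Step 2: a good polynomial near the determinant.}
Let $\Delta(z)=\det N(z)$. It is real-valued, and each entry of $N$ has degree at most one in each of $z,\bar z$, so $\Delta\in H$. Off $\Sigma(N)$ we have $\Delta>0$. Let $z_i$ now be a point of largest modulus in $S_i$. It is a limit of points outside $S_i$, and these eventually miss the other components too. So $N(z_i)$ is a limit of positive definite matrices without being positive definite; it is therefore singular, and $\Delta(z_i)=0$. Choose bounded open sets $V_i\supset S_i$ with pairwise disjoint closures, for instance $\rho$-neighborhoods with $\rho$ small. The boundary $\partial V_i$ misses $V_i$ and every $V_j$ with $j\ne i$, so it misses $\Sigma(N)$, and $\Delta>0$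 on the compact set $\bigcup_i\partial V_i$. The conditions
\begin{equation}\label{eq:open}
f(z_i)<0,\qquad f>0\text{ on }\partial V_i\qquad(i=1,\dots,c)
\end{equation}
define an open subset of $H$, which contains $\Delta-\eta$ for every small constant $\eta>0$. Subtracting $\eta$ is what turns an isolated zero of $\Delta$ into a sign change. By Lemma~\ref{lem:ovals} there is an $f\in H$ satisfying \eqref{eq:open} such that $Z(f)$ has at most $(m-1)^2+1$ components.

\medskip\noindent\emph{Step 3: one component of $Z(f)$ in each $V_i$.}
Follow a ray from $z_i$ up to the first point where it meets $\partial V_i$; this point exists because $V_i$ is bounded. By \eqref{eq:open}, $f$ is negative at the start and positive at the end, so it vanishes at a point of $V_i$. The component of $Z(f)$ through this point is a connected subset of $\widehat{\mathbb{C}}$ that meets $V_i$ and misses $\partial V_i$, so it lies in $V_i$. The $V_i$ are disjoint, so $Z(f)$ has at least $c$ components, and $c\le(m-1)^2+1$. \qed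

\section{From polynomials in $z$ and $\bar z$ to pencils}\label{sec:realize}

For lower bounds we must realize the zero set of a polynomial $g$ in $z$ and $\bar z$ as a pseudospectrum. This takes two steps: write $g$ as the determinant of a matrix $L$ as in Lemma~\ref{lem:mixed}, and then write $LL^*$, up to congruence, as $(P+zQ)(P+zQ)^*-\epsilon^2I$. We begin with the second step, which decides how many columns the pencil needs.

\subsection{Completing the square}

Let $N$ have the form \eqref{eq:family} with $C\succ0$, and factor $C=GG^*$ with $G$ square, for instance $G=C^{1/2}$. Write $G^{-*}=(G^*)^{-1}$. Expanding the product and using $G^{-*}G^{-1}=C^{-1}$ gives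
\begin{equation}\label{eq:square}
N(z)=(zG+B^*G^{-*})(zG+B^*G^{-*})^*-K,\qquad K=B^*C^{-1}B-A .
\end{equation}
If $K\succ0$, a congruence turns $K$ into $\epsilon^2I$, and $\Sigma(N)$ is the pseudospectrum of a square pencil. In general $K$ must first be raised to a positive definite matrix, and each unit of rank added costs one constant column.

\begin{lemma}\label{lem:realize}
Let $N$, $G$, $K$ be as above and let $\epsilon>0$.
\begin{enumerate}
\item[(a)] If $Y\succ0$ and $Y-K=TT^*$ with $T$ of size $m\times s$, then the $m\times(m+s)$ pencil $P+zQ=\epsilon Y^{-1/2}\,[\,zG+B^*G^{-*},\ T\,]$ satisfies $S_\epsilon(P,Q)=\Sigma(N)$.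
\item[(b)] Let $\nu$ be the number of eigenvalues of $K$ that are $\le0$. For every $n\ge m+\nu$ there are $m\times n$ matrices $P,Q$ with $S_\epsilon(P,Q)=\Sigma(N)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:square}, the product of $[\,zG+B^*G^{-*},\ T\,]$ with its adjoint is $N(z)+K+TT^*=N(z)+Y$. Hence $(P+zQ)(P+zQ)^*-\epsilon^2I=\epsilon^2Y^{-1/2}N(z)Y^{-1/2}$, which is positive definite exactly when $N(z)$ is.

(b) In a spectral decomposition of $K$ replace each eigenvalue $\lambda\le0$ by $1$ and keep the others. This gives $Y\succ0$ such that $Y-K\succeq0$ has rank $\nu$, with nonzero eigenvalues $1-\lambda$. So $Y-K=TT^*$ with $T$ of size $m\times\nu$. Apply (a) and append $n-m-\nu$ zero columns.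
\end{proof}

\begin{example}\label{ex:origin}
For $N=LL^*$ as in \eqref{eq:LL} we read off $A=\operatorname{diag}(0,17,1)$ and
\[
B=\begin{pmatrix}0&4&0\\-1&0&0\\0&-5&0\end{pmatrix},\qquad C=\begin{pmatrix}2&0&-1\\0&1&0\\-1&0&1\end{pmatrix}=GG^*,\qquad G=\begin{pmatrix}1&0&-1\\0&1&0\\0&0&1\end{pmatrix}.
\]
The matrix $J$ with rows $(0,-1,0)$, $(-1,0,-5)$, $(0,0,0)$ satisfies $GJ^*=B$, so $J=B^*G^{-*}$ and $K=JJ^*-A=\operatorname{diag}(1,26,0)-A=\operatorname{diag}(1,9,-1)$. Thus $\nu=1$ and one extra column suffices. Take $Y=\operatorname{diag}(1,9,\tfrac9{16})$, so that $T=(0,0,\tfrac54)^T$, and $\epsilon=3$. Then $\epsilon Y^{-1/2}=\operatorname{diag}(3,1,4)$, and the pencil of Lemma~\ref{lem:realize}(a) is the matrix $M(z)$ of Theorem~\ref{thm:example}.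
\end{example}

\subsection{Arbitrary bidegree, with $2m$ columns}

\begin{lemma}\label{lem:bidegree}
Let $k,l\ge1$, $k+l=m$, and let $g(z,w)=\sum_{i\le k,\,j\le l}g_{ij}z^iw^j$ with $g_{kl}=1$. If $Z=\{z\in\mathbb{C}:g(z,\bar z)=0\}$ is finite, then $\kappa(m,n)\ge\#Z$ for $n\ge2m$.
\end{lemma}

\begin{proof}
We want $g=\det L$, where $k$ columns of $L$ are affine in $z$ and $l$ columns are affine in $w$. Write $g=\sum_{j\le l}g_j(z)w^j$. Since $g_{kl}=1$, the polynomial $p=g_l$ is monic of degree $k$. The quotient $g/p$ is a monic polynomial in $w$, hence the characteristic polynomial of a companion matrix with entries $-g_j/p$, and the denominators can be produced by the inverse of a companion pencil for $p$.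

For $0\le j<l$ write $g_j=\gamma_jp+r_j$ with $\gamma_j\in\mathbb{C}$ and $\deg r_j<k$. Let $A_0$ be the $k\times k$ companion matrix of $p=z^k+\sum_{i<k}p_iz^i$, with ones on the superdiagonal and last row $(-p_0,\dots,-p_{k-1})$. Then $\det(zI-A_0)=p$, and with $\omega(z)=(1,z,\dots,z^{k-1})^T$ we have $(zI-A_0)\omega=p\,e_k$, since row $i<k$ gives $z\cdot z^{i-1}-z^i=0$ and the last row gives $p$. Let $\Gamma$ be the $l\times k$ matrix of coefficients with $\Gamma\omega=(r_0,\dots,r_{l-1})^T$, and let $D_0$ be the $l\times l$ matrix with ones on the subdiagonal and last column $(-\gamma_0,\dots,-\gamma_{l-1})^T$. With $e_k\in\mathbb{C}^k$ and $e_l\in\mathbb{C}^l$ the last basis vectors, put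
\[
L(z,w)=\begin{pmatrix}zI_k-A_0&e_ke_l^T\\-\Gamma&wI_l-D_0\end{pmatrix}.
\]
(For $k=l=1$ this has rows $(z+g_{01},\,1)$ and $(g_{10}g_{01}-g_{00},\,w+g_{10})$.) When $p(z)\ne0$, the Schur complement formula gives
\[
\det L=p\,\det\bigl(wI-D_0+\Gamma(zI-A_0)^{-1}e_ke_l^T\bigr)=p\,\det(wI-D),\qquad D=D_0-p^{-1}\Gamma\omega\,e_l^T .
\]
The matrix $D$ has ones on the subdiagonal and last column $(-\gamma_j-r_j/p)_{j<l}=(-g_j/p)_{j<l}$, so it is a companion matrix with characteristic polynomial $w^l+\sum_{j<l}(g_j/p)w^j$. Hence $\det L=g$ where $p\ne0$, and so everywhere.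

Apply Lemma~\ref{lem:mixed} to $L(z,\bar z)$. The vectors $d_j$ are the standard basis vectors of $\mathbb{C}^m$, so $C=I$, and $\Sigma(N)=Z$ has $\#Z$ components. Lemma~\ref{lem:realize}(b) applies for $n\ge2m$ because $\nu\le m$.
\end{proof}

\subsection{Degree one in $\bar z$, with $m+1$ columns}

The proof of Lemma~\ref{lem:bidegree} makes no attempt to control $\nu$. For bidegree $(m-1,1)$ a different choice of $L$ achieves $\nu=1$, as in Example~\ref{ex:origin}. To count the eigenvalues of $K$ without inverting $C$, attach to $N$ the Hermitian $2m\times2m$ matrix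
\[
\mathcal{H}=\begin{pmatrix}A&B^*\\B&C\end{pmatrix}.
\]
If $C\succ0$, then
\[
\begin{pmatrix}I&-B^*C^{-1}\\0&I\end{pmatrix}\mathcal{H}\begin{pmatrix}I&0\\-C^{-1}B&I\end{pmatrix}=(-K)\oplus C,
\]
so by Sylvester's law of inertia $\nu$ equals $m$ minus the number of negative eigenvalues of $\mathcal{H}$. A column $c+zd$ of $L$ contributes to $\mathcal{H}$ the positive semidefinite term $\binom{c}{d}\binom{c}{d}^*$, so negative eigenvalues can come only from columns in $\bar z$. We therefore give $L$ one column in $z$ and $m-1$ columns in $\bar z$.

\begin{lemma}\label{lem:onecolumn}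
Let $m\ge2$ and $g(z)=a(z)+\bar z\,b(z)$, where $a,b$ are polynomials, $\deg a\le m-1$, and $b$ is monic of degree $m-1$. If $g$ has finitely many zeros in $\mathbb{C}$, say $r$ of them, then $\kappa(m,n)\ge r$ for $n\ge m+1$.
\end{lemma}

\begin{proof}
Let $\mu_j=j(m-j)$ for $0\le j\le m$. For $1\le j\le m-1$ we have $\mu_j\ge1$ and $(\mu_{j-1}+\mu_{j+1})/2=\mu_j-1$, so the inequality of arithmetic and geometric means gives
\begin{equation}\label{eq:logconcave}
\mu_{j-1}\mu_{j+1}\le(\mu_j-1)^2<\mu_j^2 .
\end{equation}
Let $F(\zeta)$ be the $m\times(m-1)$ matrix with columns $\mu_j(\zeta e_j-e_{j+1})$. Let $\mathbf{a},\mathbf{b}\in\mathbb{C}^m$ be the coefficient vectors of $a,b$, constant term first, so that the last entry of $\mathbf{b}$ is $1$. For $t\ge0$ put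
\[
L_t(z)=[\,F(\bar z),\ t(\mathbf{a}+z\mathbf{b})\,],\qquad N_t=L_tL_t^*=A_t+zB_t+\bar zB_t^*+|z|^2C_t .
\]

\emph{The singular points.} Rows $2,\dots,m$ of $F(\zeta)$ form a triangular matrix with diagonal entries $-\mu_j\ne0$, so $F(\zeta)$ has rank $m-1$ for every $\zeta$. The row vector $(1,\zeta,\dots,\zeta^{m-1})$ annihilates each column, so it spans the left kernel. For $t>0$, therefore, $L_t(z)$ is singular if and only if
\[
(1,\bar z,\dots,\bar z^{\,m-1})(\mathbf{a}+z\mathbf{b})=a(\bar z)+z\,b(\bar z)=0,
\]
that is, if and only if $\bar z$ is a zero of $g$. By Lemma~\ref{lem:mixed}, $\Sigma(N_t)$ consists of $r$ points.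

\emph{The matrix $C_t$.} We have $C_t=\operatorname{diag}(\mu_1^2,\dots,\mu_{m-1}^2,0)+t^2\mathbf{b}\mathbf{b}^*$. If $t>0$ and $x^*C_tx=0$, then $x_1=\dots=x_{m-1}=0$ and $\mathbf{b}^*x=x_m=0$. So $C_t\succ0$; here we use that $b$ has degree exactly $m-1$.

\emph{The inertia.} At $t=0$ the matrix $C_0$ is singular and $K$ is undefined, but the matrix $\mathcal{H}_t$ attached to $N_t$ is continuous in $t\ge0$, and $\mathcal{H}_0$ can be computed. From
\[
F(\bar z)F(\bar z)^*=\sum_{j=1}^{m-1}\mu_j^2\bigl(e_{j+1}e_{j+1}^T-z\,e_{j+1}e_j^T-\bar z\,e_je_{j+1}^T+|z|^2e_je_j^T\bigr)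
\]
and $\mu_0=\mu_m=0$, the Hermitian form of $\mathcal{H}_0$ at $(x,y)\in\mathbb{C}^m\times\mathbb{C}^m$ is
\[
\sum_{i=1}^m\mu_{i-1}^2|x_i|^2+\sum_{i=1}^m\mu_i^2|y_i|^2-2\operatorname{Re}\sum_{j=1}^{m-1}\mu_j^2\,\bar x_jy_{j+1}.
\]
It splits into the positive terms $\mu_{m-1}^2|x_m|^2$ and $\mu_1^2|y_1|^2$ and, for $1\le j\le m-1$, the forms in $(x_j,y_{j+1})$ with matrices
\[
\begin{pmatrix}\mu_{j-1}^2&-\mu_j^2\\-\mu_j^2&\mu_{j+1}^2\end{pmatrix}.
\]
Each has determinant $\mu_{j-1}^2\mu_{j+1}^2-\mu_j^4<0$ by \eqref{eq:logconcave}, hence one positive and one negative eigenvalue. (With equal weights $\mu_1=\dots=\mu_{m-1}$ the blocks with $2\le j\le m-2$ would be singular; this is the reason for the weights.) So $\mathcal{H}_0$ is nonsingular with $m-1$ negative eigenvalues, and the same holds for $\mathcal{H}_t$ when $t>0$ is small. For such $t$ we have $\nu=1$, and Lemma~\ref{lem:realize}(b) gives the claim.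
\end{proof}

The matrix $L$ of Section~\ref{sec:example} is of this shape, with $a=-4z$, $b=z^2-1$, both weights equal to $1$ and $t=1$.

\section{Polynomials with many zeros}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The upper bounds are Theorem~\ref{thm:upper}. By monotonicity in $n$ it suffices to give lower bounds for the smallest $n$. With $\epsilon=1$, the pencil $(z)$ gives one disc for $m=1$, and $\operatorname{diag}(z,z-10)$ gives two disjoint discs for $m=2$. For $m=3$, Theorem~\ref{thm:example} gives $5=(3-1)^2+1$.

Let $m\ge4$ and $d=m-1\ge3$. We use a polynomial with $d$-fold rotational symmetry, so that its zeros can be found from an equation for the modulus. Choose $\alpha>0$ with $\alpha^d<\max_{0\le\rho\le1}\rho^{d-2}(1-\rho^2)$ and put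
\[
g(z)=\bar z(z^d-\alpha^d)-z^{d-1}.
\]
One zero is $z=0$. For $z\ne0$ and $\rho=|z|$, multiplying by $z$ shows that $g(z)=0$ if and only if $z^d(\rho^2-1)=\rho^2\alpha^d$. The right side is positive, so $\rho\ne1$, and $z^d$ is real with the sign of $\rho^2-1$.

If $\rho>1$, then $z^d=\rho^d$ and the equation is $\rho^{d-2}(\rho^2-1)=\alpha^d$. The left side increases from $0$ to $\infty$ on $(1,\infty)$, so there is one solution $\rho$, which gives $d$ zeros.

If $\rho<1$, then $z^d=-\rho^d$ and the equation is $\rho^{d-2}(1-\rho^2)=\alpha^d$. The left side vanishes at $\rho=1$ and, because $d\ge3$, at $\rho=0$. Its derivative $\rho^{d-3}(d-2-d\rho^2)$ changes sign once on $(0,1)$. By the choice of $\alpha$ there are two solutions $\rho$, which give $2d$ zeros.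

In total $g$ has $3d+1=3m-2$ zeros, and Lemma~\ref{lem:onecolumn} gives $\kappa(m,n)\ge3m-2$ for $n\ge m+1$. For $m=4$ this is $10=(4-1)^2+1$.
\end{proof}

For $d=2$ and $0<\alpha<1$ the second equation is $1-\rho^2=\alpha^2$, with only one solution, and the count is $1+2+2=5$. The substitution $z=2\zeta$ turns $\bar z(z^2-1)-4z$ into $8\bigl(\bar\zeta(\zeta^2-\tfrac14)-\zeta\bigr)$, so Theorem~\ref{thm:example} is the member $d=2$, $\alpha=\tfrac12$ of this family.

\begin{proof}[Proof of Theorem~\ref{thm:quadratic}]
The upper bound is Theorem~\ref{thm:upper}, and for $m=1$ the lower bound is $1$, attained by a disc. For $m\ge2$ we choose the real and imaginary parts of $g$ so that their zero sets are, essentially, two families of circles in which every circle of one family crosses every circle of the other. The equation of a circle has bidegree $(1,1)$ in $(z,\bar z)$.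

Let $\rho_1<\dots<\rho_k$ and $\tau_1<\dots<\tau_k$ lie in $(0.9,1.1)$. Since $|\rho_i-\tau_j|<1<\rho_i+\tau_j$, the circles $|z|=\rho_i$ and $|z-1|=\tau_j$ meet in exactly two points, both non-real. Subtracting the two equations gives $\operatorname{Re}z=(1+\rho_i^2-\tau_j^2)/2>(1+0.81-1.21)/2>0$, so these points lie on neither axis. A point determines $|z|$ and $|z-1|$, so different pairs $(i,j)$ give different points. Put $u=\prod_{i=1}^k(|z|^2-\rho_i^2)$.

\emph{Even case, $m=2k$.} Let $v=\prod_{j=1}^k(|z-1|^2-\tau_j^2)$ and $g=(u+iv)/(1+i)$. As polynomials in $z$ and $\bar z$, both $u$ and $v$ have bidegree $(k,k)$ with coefficient $1$ at $z^k\bar z^k$, and so does $g$. Since $u,v$ are real, $g=0$ if and only if $u=v=0$, which holds at exactly $2k^2=m^2/2$ points. Apply Lemma~\ref{lem:bidegree} with degrees $(k,k)$.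

\emph{Odd case, $m=2k+1$, $k\ge1$.} Now $g$ must have bidegree $(k+1,k)$. We imitate $\overline{\det L}=x(|z|^2-5)+iy(|z|^2-3)$ from Section~\ref{sec:example} and take $g=xu+iyv$. The products $xu$ and $yv$ contain $\bar z^{\,k+1}$, and these terms cancel if $v-u$ has lower bidegree. So let $h=\prod_{j=1}^{k-1}(|z-1|^2-\tau_j^2)$, with $h=1$ for $k=1$, let $v=u+\delta h$ with $\delta>0$ small, and put
\[
g=xu+iyv=zu+\tfrac\delta2(z-\bar z)h .
\]
The first term has bidegree $(k+1,k)$ with coefficient $1$ at $z^{k+1}\bar z^k$, and the second has bidegree at most $(k,k)$. The zeros of $g$ are the solutions of $xu=0=yv$, and they fall into four disjoint classes.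
\begin{itemize}
\item $x=y=0$: one point.
\item $x=0\ne y$ and $v(iy)=0$. Here $v(iy)=\prod_i(y^2-\rho_i^2)+\delta\prod_j(1+y^2-\tau_j^2)$ is an even real polynomial of degree $2k$ in $y$. Choose $0<t_0<\rho_1<t_1<\dots<\rho_k<t_k$. For $\delta=0$ the values at $t_0,\dots,t_k$ alternate in sign, and this persists for small $\delta$. So there are $k$ positive and $k$ negative roots, and no others: $2k$ points.
\item $y=0\ne x$ and $u=0$, that is $x=\pm\rho_i$: $2k$ points.
\item $x,y\ne0$ and $u=v=0$, that is $u=h=0$. These are the intersections of $k$ circles with $k-1$ circles, none on an axis: $2k(k-1)$ points.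
\end{itemize}
The total is $1+4k+2k(k-1)=2k^2+2k+1=(m^2+1)/2=\lceil m^2/2\rceil$. Apply Lemma~\ref{lem:bidegree} with degrees $(k+1,k)$.
\end{proof}

\section{Remarks}\label{sec:remarks}

\begin{remark}
In Lemma~\ref{lem:bidegree} we have $C=I$. Take $G=I$, $Y=sI$ with $s>0$ larger than every eigenvalue of $K$, and $\epsilon=\sqrt s$ in Lemma~\ref{lem:realize}(a). The pencil is then $[\,zI+B^*,\ T\,]$. So the quadratic growth of Theorem~\ref{thm:quadratic} occurs even for $Q=[\,I\ \ 0\,]$, the setting of the distance to uncontrollability.
\end{remark}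

\begin{remark}
Both ends of the estimate in Theorem~\ref{thm:quadratic} appear as intersection numbers. For $g$ as in Lemma~\ref{lem:bidegree} let $g^\dagger(z,w)=\overline{g(\bar w,\bar z)}$, of bidegree $(l,k)$. Since $g^\dagger(z,\bar z)=\overline{g(z,\bar z)}$, each point of $Z$ gives a common point $(z,\bar z)$ of the curves $g=0$ and $g^\dagger=0$. If these curves have no common component, then $\#Z\le k^2+l^2$. Over $k+l=m$ with $k,l\ge1$, the quantity $k^2+l^2$ is smallest, equal to $\lceil m^2/2\rceil$, when $|k-l|\le1$, and largest, equal to $(m-1)^2+1$, when $k$ or $l$ is $1$. The examples of Section~\ref{sec:count} reach $k^2+l^2$ for $|k-l|\le1$ and for $(k,l)=(3,1)$.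
\end{remark}

\begin{remark}
For $n=m+1$, Lemma~\ref{lem:onecolumn} reduces lower bounds to counting the solutions of $\bar z=r(z)$, where $r=-a/b$ is a rational function of degree $m-1$ in lowest terms. Known examples with $5d-5$ solutions for degree $d\ge2$ and $r(\infty)=0$ (Rhie's lenses; see \cite{LSL} and \cite{BHJR}) would give $\kappa(m,m+1)\ge5m-10$ for $m\ge3$. This is not used above.
\end{remark}

\begin{remark}
We do not determine $\max_n\kappa(m,n)$ for $m\ge5$. What is proved here is that it is at least $\lceil m^2/2\rceil$, at least $3m-2$, and at most $(m-1)^2+1$.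
\end{remark}

\begin{thebibliography}{9}

\bibitem{BHJR} Bleher, Homma, Ji and Roeder, \emph{IMRN}, 2014.

\bibitem{BCR} Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{BLO} Burke, Lewis and Overton, 2004.

\bibitem{slides} \emph{Eigenvalues and Optimization}, \texttt{http://people.orie.cornell.edu/\allowbreak\textasciitilde{}aslewis/\allowbreak talks/\allowbreak ilas2-slides.pdf}.

\bibitem{LSL} Luce, S\`ete and Liesen, \emph{Gen. Relativ. Gravit.} \textbf{46} (2014).

\end{thebibliography}
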